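# Gluing quasi-metric pieces along closed sets

Throughout, all spaces are $T_1$, and $\mathbb N=\{1,2,\dots\}$.

## 1. Quasi-metrics and locally finite closed covers

**Definition (quasi-metric).** A *quasi-metric* on a set $X$ is a function $d:X\times X\to[0,\infty)$ such that $d(x,y)=0$ iff $x=y$, and $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$. Symmetry is not required. It is *non-archimedean* if moreover $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$.

**Definition (quasi-metrizable).** A quasi-metric $d$ on a topological space $X$ is *compatible* if for each $x$ the balls $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$, $\varepsilon>0$, form a neighborhood base at $x$. The space $X$ is *(non-archimedean) quasi-metrizable* if it has a compatible (non-archimedean) quasi-metric.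

I write "q.m." for "quasi-metric" or "quasi-metrizable" and "NA" for "non-archimedean". A statement with "(NA)" stands for two statements: one with every "(NA)" deleted, the *plain version*, and one with every "(NA)" kept, the *NA version*. Since $\max\{a,b\}\le a+b$ for $a,b\ge 0$, an NA q.m. space is a q.m. space.

A standard example is the Sorgenfrey line, that is, $\mathbb R$ with basic neighborhoods $[x,x+\varepsilon)$. Put $d(x,y)=\min\{1,y-x\}$ if $y\ge x$, and $d(x,y)=1$ if $y<x$. All values are at most $1$. If $y<x$ or $z<y$, then one of $d(x,y),d(y,z)$ is $1$ and the triangle inequality holds; if $x\le y\le z$ it is clear. The balls of radius $\varepsilon\le1$ are $[x,x+\varepsilon)$.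

Four easy facts will be used freely.

* Balls of a compatible quasi-metric are open: if $d(x,y)<\varepsilon$, then $B(y,\varepsilon-d(x,y))\subset B(x,\varepsilon)$.
* In the NA case more is true: $y\in B(x,\varepsilon)$ implies $B(y,\varepsilon)\subset B(x,\varepsilon)$.
* If $d$ is a compatible (NA) q.m., so is $\min\{d,1\}$. So we may assume $d\le1$.
* Subspaces of (NA) q.m. spaces are (NA) q.m., by restriction.

Suppose now that a space is cut into q.m. pieces. Is the whole space q.m.? Take the simplest case: $X=X_1\cup X_2$ with both pieces closed, and $d_i\le1$ a compatible quasi-metric on $X_i$. If $x\in X_1\setminus X_2$, then $x$ has a neighborhood that misses $X_2$, so we may put all points of $X_2$ at distance $1$ from $x$, including those of $X_1\cap X_2$. If $x\in X_1\cap X_2$, we measure $y$ by whichever $d_i$ is available, and by the larger one if both are. For $[-1,1]=[-1,0]\cup[0,1]$ with $d_i(x,y)=|x-y|$ this gives $D(0,x)=|x|$ but $D(x,0)=1$ for $x\ne0$. The result is not symmetric although the pieces were, and that freedom makes the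 gluing easy. The same recipe handles any locally finite closed cover.

**Theorem 1.** If a space $X$ has a locally finite closed cover by (NA) q.m. subspaces, then $X$ is (NA) q.m.

*Proof.* Let $\{X_i\}$ be the cover, let $d_i\le1$ be a compatible (NA) q.m. on $X_i$, and let $I(x)=\{i:x\in X_i\}$, which is finite and nonempty. Put
$$D(x,y)=\max_{i\in I(y)}d_i(x,y)\ \text{ if } I(y)\subset I(x),\qquad D(x,y)=1\ \text{ otherwise.}\tag{1}$$
In the first case $d_i(x,y)$ makes sense, since $x,y\in X_i$ for $i\in I(y)$.

**Step 1: $D$ is an (NA) q.m.** Clearly $D(x,x)=0$. If $D(x,y)=0$, then $I(y)\subset I(x)$ and $d_i(x,y)=0$ for some $i$, so $x=y$. For the triangle inequality, suppose first that $I(z)\subset I(y)\subset I(x)$. For $i\in I(z)$ we have $i\in I(y)$, hence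
$$d_i(x,z)\le d_i(x,y)+d_i(y,z)\le D(x,y)+D(y,z),$$
with $\max$ in place of $+$ in the NA version. Take the maximum over $i\in I(z)$. If one of the two inclusions fails, then $D(x,y)=1$ or $D(y,z)=1$, and $D(x,z)\le1$.

**Step 2: balls are neighborhoods.** Let $0<\varepsilon\le1$. For $i\in I(x)$ choose an open $O_i\ni x$ with $O_i\cap X_i\subset\{y:d_i(x,y)<\varepsilon\}$. The union of a locally finite family of closed sets is closed, so $O=\bigcap_{i\in I(x)}O_i\setminus\bigcup_{i\notin I(x)}X_i$ is open, and it contains $x$. If $y\in O$, then $I(y)\subset I(x)$ and $d_i(x,y)<\varepsilon$ for each $i\in I(y)$, so $D(x,y)<\varepsilon$.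

**Step 3: balls are small enough.** Let $O\ni x$ be open. As $I(x)$ is finite, there is $\varepsilon\le1$ with $\{y\in X_i:d_i(x,y)<\varepsilon\}\subset O$ for all $i\in I(x)$. If $D(x,y)<\varepsilon$, then $I(y)\subset I(x)$; pick $i\in I(y)$; then $d_i(x,y)<\varepsilon$, so $y\in O$. $\blacksquare$

Now weaken "locally finite" to "countable", or keep two pieces and let only one be closed. Formula (1) breaks at once. Take $X=\{0\}\cup\{1/n:n\in\mathbb N\}\subset\mathbb R$ with all singletons as pieces. Then $I(1/n)\not\subset I(0)$, so $D(0,1/n)=1$ for all $n$, and $D$ induces the discrete topology. In Step 2 the set $\bigcup_{i\notin I(x)}X_i$ is no longer closed. A correct distance from $0$ to $1/n$ has to come from the topology of $X$, not from the pieces.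

## 2. Countable covers, pairs with one closed piece, and $\gamma$-spaces

The pieces alone cannot suffice. Let $X=\{\infty\}\cup(\mathbb N\times\mathbb N)$, where points of $\mathbb N\times\mathbb N$ are isolated and basic neighborhoods of $\infty$ are $N_f=\{\infty\}\cup\{(i,j):j\ge f(i)\}$ for $f:\mathbb N\to\mathbb N$. This $T_1$ space is a countable union of closed singletons, and also the union of the closed set $\{\infty\}$ and a discrete subspace. But it is not first countable: given $f_1,f_2,\dots$, put $f(i)=f_i(i)+1$; then $(n,f_n(n))\in N_{f_n}\setminus N_f$ for each $n$. So $X$ is not q.m. We should assume of $X$ at least some property that all q.m. spaces have.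

**Definition ($\gamma$-space).** A space $X$ is a *$\gamma$-space* if there is a function $g:\mathbb N\times X\to\{\text{open sets of }X\}$ (a *$\gamma$-function*) with two properties.

* (i) For each $x$, $\{g(n,x):n\in\mathbb N\}$ is a neighborhood base at $x$ with $g(n+1,x)\subset g(n,x)$ for all $n$.
* (ii) For each $n$ and $x$ there is $m$ such that $y\in g(m,x)$ implies $g(m,y)\subset g(n,x)$.

Every q.m. space is a $\gamma$-space: put $g(n,x)=B(x,2^{-n})$; in (ii) take $m=n+1$, by the triangle inequality. Note the difference: in a q.m. space $m$ depends only on $n$, while in (ii) it may depend on $x$ too.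

The problem, which is Question 4 of the paper "On Quasi-Metrizability" (http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf), is this. Let $X$ be a $\gamma$-space, and suppose that either

* (H1) $X=\bigcup_{n=1}^\infty X_n$ with closed (NA) q.m. subspaces $X_n$, or
* (H2) $X=X_1\cup X_2$ with $X_1$ closed and $X_1,X_2$ both (NA) q.m.

Is $X$ (NA) q.m.? There are two hypotheses and two versions, hence four questions. The answer to all four is no, by one example.

**Theorem 2.** There is a $T_1$ (in fact zero-dimensional, hence Tychonoff) $\gamma$-space $X=F\cup\bigcup_{k\ge1}U_k$ (disjoint union) such that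

* $F$ is closed and discrete, each $U_k$ is clopen and NA q.m., and the open subspace $U=\bigcup_kU_k=X\setminus F$ is NA q.m.;
* $X$ is not q.m., hence not NA q.m.

Here zero-dimensional means having a base of clopen sets. The theorem settles all four cases: the closed pieces $F,U_1,U_2,\dots$ satisfy (H1), and $X_1=F$, $X_2=U$ satisfy (H2). A discrete space is NA q.m. (all distances $1$), so the pieces are NA q.m., while the conclusion fails even in the plain version.

To see where such an example comes from, we first try to prove the opposite.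

## 3. Neighbornets, and an attempt to glue across a closed set

**Definition (neighbornet).** A *neighbornet* $V$ on a space assigns to each point $x$ a (not necessarily open) neighborhood $V(x)$ of $x$. Put $V^0(x)=\{x\}$ and $V^{r+1}(x)=\bigcup\{V(y):y\in V^r(x)\}$. Call $V$ *transitive* if $y\in V(x)$ implies $V(y)\subset V(x)$.

So $z\in V^r(x)$ iff there is a chain $x=x_0,x_1,\dots,x_r=z$ with $x_{i+1}\in V(x_i)$. As $x\in V(x)$, we have $V^r(x)\subset V^{r+1}(x)$. If $V$ is transitive, then $V^r=V$ for $r\ge1$. On $\mathbb R$, $V(x)=(x-1,x+1)$ has $V^r(x)=(x-r,x+r)$ and is not transitive. On the Sorgenfrey line let $T_n(x)=[x,e_n(x))$, where $e_n(x)$ is the least multiple of $2^{-n}$ that is greater than $x$. If $y\in T_n(x)$, then $e_n(y)=e_n(x)$, so $T_n$ is transitive. Write $V\subset W$ if $V(x)\subset W(x)$ for all $x$.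

**Lemma 3.** Let $T_1\supset T_2\supset\cdots$ be transitive neighbornets on a $T_1$ space such that $\{T_m(x)\}_m$ is a neighborhood base at each $x$. Put $D(x,x)=0$ and $D(x,y)=1/\min\{m:y\notin T_m(x)\}$ for $y\ne x$. Then $D\le1$ is a compatible NA q.m., and
$$\{y:D(x,y)<1/m\}=T_m(x).\tag{2}$$

*Proof.* For $y\ne x$ some $T_m(x)$ misses $y$ because the space is $T_1$, so $D(x,y)$ is defined and positive. As the $T_m$ decrease, $\min\{m':y\notin T_{m'}(x)\}>m$ iff $y\in T_m(x)$, which is (2), and (2) gives compatibility. Let $x\neq z$ and $D(x,z)=1/m$, so $z\notin T_m(x)$. If $D(x,y)<1/m$ and $D(y,z)<1/m$, then $y\in T_m(x)$ and $z\in T_m(y)\subset T_m(x)$, a contradiction. So $D(x,z)\le\max\{D(x,y),D(y,z)\}$. $\square$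

Thus the Sorgenfrey line is even NA q.m. For a $\gamma$-function $g$ let $g_m$ be the neighbornet $x\mapsto g(m,x)$; then $g_{m+1}\subset g_m$. Property (ii) concerns two steps, but it yields any finite number of steps.

**Lemma 4.** Let $g$ be a $\gamma$-function. For all $x,n,K$ there is $r$, which may be taken arbitrarily large, with
$$g_r^K(x)\subset g(n,x).\tag{3}$$

*Proof.* Any larger $r$ works too, since $g_{r+1}\subset g_r$. For $K=1$ take $r\ge n$. Suppose the claim holds for $K$. By (ii) there is $m$ with $g_m^2(x)\subset g(n,x)$. By the claim for $(x,m,K)$ there is $r\ge m$ with $g_r^K(x)\subset g(m,x)$. Then $g_r^{K+1}(x)=\bigcup\{g_r(y):y\in g^K_r(x)\}\subset\bigcup\{g_m(y):y\in g_m(x)\}=g_m^2(x)\subset g(n,x)$. $\square$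

Now the attempt. Let $X=F\cup U$ be a $\gamma$-space with $F$ closed and $U=X\setminus F$, and let $d,e\le1$ be compatible quasi-metrics on $F$ and $U$. Distances from $U$ to $F$ may be set to $1$, since $U$ is open. We must define $D(y,v)$ for $y\in F$, $v\in U$. Since $D$ is to obey the triangle inequality, a chain
$$x\to y\to v\to u\qquad (x,y\in F,\ v,u\in U)$$
of short steps must not leave $g(n,x)$ if each step is shorter than some $1/M$ with $M=M(x,n)$. By Lemma 4 we can allow any fixed number of $g_r$-steps from $x$. The step $x\to y$ is one $g_r$-step if $M$ is large, because $d$ is compatible. The step $y\to v$ is one $g_r$-step if we declare $v$ to be near $y$ only when $v\in g(M,y)$. For the step $v\to u$ we would like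
$$\{u\in U:e(v,u)<1/m\}\subset g_m^K(v)\quad\text{for all }m\in\mathbb N,\ v\in U,\tag{4}$$
with one fixed $K$. Then $u\in g_r^{2+K}(x)$, and the chain stays in $g(n,x)$ for suitable $r$.

We may try to replace $e$ by another compatible quasi-metric so that (4) holds. Here the attempt stops. Suppose (4) holds and put $W(v)=\{u:e(v,u)<1/(ml)\}$. Then $W^l\subset g_m^K$. So the number $l$ of $W$-steps can be as large as we like, while $K$ is fixed. But compatibility of $e$, or Lemma 4, provides only a radius that depends on $v$: we can take $W(v)=g(r(v),v)$ with $g_{r(v)}^l(v)\subset g(m,v)$, but a point $w\in W(v)$ may have $r(w)<r(v)$, and then the second step, to $W(w)$, is out of control.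

So the test question is: given a neighbornet $Q$ on an NA q.m. space and $k\in\mathbb N$, is there a neighbornet $W$ with $W^{k+1}\subset Q^k$? We shall build NA q.m. spaces $Y_k$ where this fails. (In Section 8 we return to the attempt, and see a condition on $U$ that makes it succeed.)

## 4. Sequences of ordinal length and the spaces $Y_k$

Fix $k\ge1$. By the Cantor normal form every ordinal $\alpha\le\omega^k+1$ is uniquely $\alpha=\omega^kc_k+\dots+\omega^0c_0$ with $c_i<\omega$. Put
$$\lambda(\alpha)=\min\{i:c_i>0\}\ (\alpha>0),\qquad\lambda(0)=0,\qquad M(\alpha)=\max\{1,c_0,\dots,c_k\}.$$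
For example, $\lambda(\omega\cdot5+3)=0$, $M(\omega\cdot5+3)=5$, $\lambda(\omega^2)=2$, $M(\omega^2)=1$.

**Definition (records).** For $\alpha\le\beta\le\omega^k+1$ let
$$C(\alpha,\beta)=\{\delta:\alpha\le\delta<\beta,\ \lambda(\delta)>\lambda(\varepsilon)\text{ for all }\varepsilon\in[\alpha,\delta)\}.$$

These are the places where, walking from $\alpha$ up to but not including $\beta$, we meet a strictly larger value of $\lambda$ than ever before. For $k=2$ we have $C(\omega+3,\omega^2+1)=\{\omega+3,\ \omega\cdot2,\ \omega^2\}$. The set $C(\alpha,\beta)$ is finite, because $\lambda$ is strictly increasing on it and $\lambda\le k$. If $\alpha<\beta$, then $\alpha\in C(\alpha,\beta)$. For $\alpha\le\beta\le\gamma$,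
$$C(\alpha,\beta)=C(\alpha,\gamma)\cap\beta,\qquad C(\alpha,\gamma)\cap[\beta,\gamma)\subset C(\beta,\gamma),\qquad C(\alpha,\gamma)\subset C(\alpha,\beta)\cup C(\beta,\gamma).\tag{5}$$
The first holds because being a record from $\alpha$ at $\delta$ depends only on $[\alpha,\delta]$. The second holds because a record from $\alpha$ at $\delta\ge\beta$ beats all of $[\alpha,\delta)\supset[\beta,\delta)$. The third follows from the first two.

**Definition (the space $Y_k$).** $Y_k$ is the set of all functions $f:\alpha\to\mathbb N$ with $\alpha\le\omega^k+1$; write $\ell(f)=\alpha$, and $f\subseteq g$ if $g$ extends $f$. Let $d_k(f,f)=0$,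
$$d_k(f,g)=\max\Bigl\{\tfrac1{1+g(\delta)}:\delta\in C(\ell(f),\ell(g))\Bigr\}\le\tfrac12\quad\text{if }f\subsetneq g,$$
and $d_k(f,g)=1$ in all other cases.

So $g$ is near $f$ if $g$ extends $f$ and takes large values at the few record places. The function $d_k$ is an NA q.m. It is positive for $f\ne g$, since $C(\ell(f),\ell(g))\ne\emptyset$ if $f\subsetneq g$. Consider $d_k(f,h)\le\max\{d_k(f,g),d_k(g,h)\}$. This is clear if two of the points coincide, and also if one of the two distances on the right is $1$. The remaining case is $f\subsetneq g\subsetneq h$. By (5) each $\delta\in C(\ell(f),\ell(h))$ lies in $C(\ell(f),\ell(g))$, and then $h(\delta)=g(\delta)$, or in $C(\ell(g),\ell(h))$. So the inequality holds.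

Give $Y_k$ the topology of $d_k$. It is $T_1$, as distinct points have positive distance. Since $\frac1{1+g(\delta)}<\frac1n$ iff $g(\delta)\ge n$, the balls are
$$B_n(f)=\{g:d_k(f,g)<1/n\}=\{g\supseteq f:\ g(\delta)\ge n\ \ \forall\delta\in C(\ell(f),\ell(g))\}.\tag{6}$$
They are open, form a neighborhood base at $f$, and $g\in B_n(f)$ implies $B_n(g)\subset B_n(f)$. Also $B_1(f)=\{g:g\supseteq f\}$. By the first part of (5),
$$\text{if } f\subseteq h\subseteq g\in B_n(f),\text{ then } h\in B_n(f).\tag{7}$$
A warning: in (7) it does not follow that $g\in B_n(h)$. Let $k=2$, $\ell(g)=\omega+2$, $g(\omega)=5$, $g(\omega+1)=1$, $f=g|\omega$, $h=g|(\omega+1)$. Then $C(\omega,\omega+2)=\{\omega\}$ and $g\in B_5(f)$, but $g\notin B_2(h)$.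

**Definition (convex).** A set $A\subset B_1(f)$ is *convex from $f$* if $f\subseteq h\subseteq g\in A$ implies $h\in A$.

**Lemma 5.** If $A$ is convex from $f$, then $A$ is closed in $Y_k$.

*Proof.* Let $h\notin A$. We find a ball about $h$ that misses $A$.

* If $h\supseteq f$, then $B_1(h)\cap A=\emptyset$: a point $g\supseteq h$ of $A$ would give $h\in A$ by convexity.
* If $h,f$ are incomparable, no extension of $h$ extends $f$, so $B_1(h)\cap A=\emptyset$.
* If $h\subsetneq f$, let $n=f(\ell(h))+1$. Any $g\in B_n(h)\setminus\{h\}$ has $g(\ell(h))\ge n$, as $\ell(h)\in C(\ell(h),\ell(g))$. So $g(\ell(h))\neq f(\ell(h))$ and $g\not\supseteq f$. Also $h\not\supseteq f$. Hence $B_n(h)\cap A=\emptyset$. $\square$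

## 5. The neighbornet $Q_k$: $k$ steps against $k+1$ steps

Define a neighbornet on $Y_k$ by $Q_k(f)=B_{M(\ell(f))}(f)$. The radius depends on the length of $f$ only.

**Lemma 6.** Each $B_n(f)$ and each $Q_k^r(f)$, $r\ge1$, is clopen in $Y_k$.

*Proof.* They are open, as unions of open balls. They are subsets of $B_1(f)$, so by Lemma 5 we need only show that they are convex from $f$. For $B_n(f)$ this is (7). For $Q_k^r(f)$, let $f=g_0\subseteq\dots\subseteq g_r=g$ with $g_{i+1}\in Q_k(g_i)$, and let $f\subseteq h\subseteq g$. All these functions are restrictions of $g$. Let $h_i$ be the shorter of $g_i$ and $h$; then $h_0=f$ and $h_r=h$. We check that $h_{i+1}\in Q_k(h_i)$.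

* If $g_{i+1}\subseteq h$, then $h_i=g_i$, $h_{i+1}=g_{i+1}$, and it is clear.
* If $g_i\subseteq h\subsetneq g_{i+1}$, then $h_i=g_i$, $h_{i+1}=h$, and $h\in B_{M(\ell(g_i))}(g_i)$ by (7).
* If $h\subsetneq g_i$, then $h_i=h_{i+1}=h$.

So $h\in Q_k^r(f)$. $\square$

**The case $k=1$ by hand.** We show that no neighbornet $W$ on $Y_1$ satisfies $W^2\subset Q_1$. Lengths are $0,1,2,\dots,\omega,\omega+1$, with $\lambda(n)=0$ for finite $n$ and $\lambda(\omega)=1$. So for finite $n$ we have $C(n,\omega)=\{n\}$, $C(n,\omega+1)=\{n,\omega\}$, and $C(\omega,\omega+1)=\{\omega\}$. Given $W$, define $g:\omega+1\to\mathbb N$ recursively: $g(\alpha)$ is the least $n$ with $B_n(g|\alpha)\subset W(g|\alpha)$. Now look at the last value $g(\omega)$ and *go back*: choose a finite $q>g(\omega)$ and put $a=g|q$.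

* From $a$ to $g|\omega$ only the value at $q$ is tested, so $g|\omega\in B_{g(q)}(a)\subset W(a)$. From $g|\omega$ to $g$ only the value at $\omega$ is tested, so $g\in W(g|\omega)$. Hence $g\in W^2(a)$.
* $Q_1(a)=B_q(a)$, and $g\in B_q(a)$ would require $g(\omega)\ge q$, which is false.

The point is that $g(\omega)$ is determined only at the end, and yet infinitely many earlier places $q$ have $M(q)$ above it. For larger $k$ we go back repeatedly: from $\omega^k$ to some $\omega^{k-1}q_{k-1}$, from there to a place just below it in the next smaller rank, and so on. These places are landmarks $\beta_0<\dots<\beta_{k+1}$. The net $W$ passes from each to the next in one step, while $Q_k$ can pass at most one landmark per step.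

**Lemma 7.** There is no neighbornet $W$ on $Y_k$ with $W^{k+1}(f)\subset Q_k^k(f)$ for all $f\in Y_k$.

*Proof.* Let $W$ be a neighbornet on $Y_k$.

**Step 1: a long sequence adapted to $W$.** We want a $g$ whose value at each place is just large enough for $W$. Define $g:\omega^k+1\to\mathbb N$ by recursion: $g(\alpha)$ is the least $n$ with $B_n(g|\alpha)\subset W(g|\alpha)$.

**Step 2: the landmarks.** We choose them from the top down, so that each choice may depend on the value of $g$ at the landmark above. Put $\beta_{k+1}=\omega^k+1$, $\beta_k=\omega^k$, $\mu_k=0$. For $i=k-1,\dots,0$, given $\beta_{i+1}=\mu_{i+1}+\omega^{i+1}$, where $\mu_{i+1}$ has only exponents $\ge i+1$ in its normal form, choose $q_i\in\mathbb N$ with $q_i>g(\beta_{i+1})$ and put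
$$\beta_i=\mu_{i+1}+\omega^iq_i,\qquad\mu_i=\mu_{i+1}+\omega^i(q_i-1).$$
Then $\beta_i=\mu_i+\omega^i$, and $\mu_i$ has only exponents $\ge i$, so the recursion continues. Moreover $\beta_0<\beta_1<\dots<\beta_{k+1}$, and $\lambda(\beta_i)=i$ for $i\le k$. For $k=2$ the landmarks are $\omega(q_1-1)+q_0<\omega q_1<\omega^2<\omega^2+1$ with $q_1>g(\omega^2)$, $q_0>g(\omega q_1)$.

**Step 3: $\lambda$ and $M$ between landmarks.** We show that for $i<k$ and $\eta\in[\beta_i,\beta_{i+1})$
$$\lambda(\eta)\le i,\qquad M(\eta)\ge q_i>g(\beta_{i+1}).\tag{8}$$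
Since $\mu_{i+1}+\omega^iq_i\le\eta<\mu_{i+1}+\omega^{i+1}$, we have $\eta=\mu_{i+1}+\xi$ with $\omega^iq_i\le\xi<\omega^{i+1}$, so $\xi=\omega^ic+\rho$ with $q_i\le c<\omega$ and $\rho<\omega^i$. As $\mu_{i+1}$ has only exponents $\ge i+1$, the number $c$ is the coefficient of $\omega^i$ in the normal form of $\eta$. As $c>0$, (8) follows.

**Step 4: landmarks are records.** We show that
$$\beta_j\in C(\eta,\zeta)\quad\text{whenever }\beta_0\le\eta<\beta_j<\zeta\le\omega^k+1,\ j\le k.\tag{9}$$
Every $\varepsilon\in[\eta,\beta_j)$ lies in some $[\beta_i,\beta_{i+1})$ with $i<j$, so $\lambda(\varepsilon)\le i<j=\lambda(\beta_j)$ by (8).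

**Step 5: $W$ passes all landmarks in $k+1$ steps.** We have $C(\beta_i,\beta_{i+1})=\{\beta_i\}$ for $0\le i\le k$. For $i<k$ no $\lambda$-value in $[\beta_i,\beta_{i+1})$ exceeds $i=\lambda(\beta_i)$, by (8). For $i=k$ the interval $[\omega^k,\omega^k+1)$ has only one element. Let $a_i=g|\beta_i$. By (6), $a_{i+1}\in B_{g(\beta_i)}(a_i)\subset W(a_i)$ for $0\le i\le k$. Hence $g=a_{k+1}\in W^{k+1}(a_0)$.

**Step 6: $Q_k$ does not reach $g$ in $k$ steps.** Suppose $g\in Q_k^k(a_0)$. Then there are $b_0=a_0,b_1,\dots,b_k=g$ with $b_{j+1}\in Q_k(b_j)$. Since $b_j\subseteq b_{j+1}$, we have $b_j=g|\eta_j$ with $\beta_0=\eta_0\le\eta_1\le\dots\le\eta_k=\omega^k+1$. We claim that $\eta_j\le\beta_j$ for all $j\le k$. This holds for $j=0$. Suppose $j<k$ and $\eta_j\le\beta_j$, but $\eta_{j+1}>\beta_{j+1}$. Take $i\le j$ with $\beta_i\le\eta_j<\beta_{i+1}$. Then $i+1\le k$ and $\beta_{i+1}\le\beta_{j+1}<\eta_{j+1}$, so $\beta_{i+1}\in C(\eta_j,\eta_{j+1})$ by (9). Now $b_{j+1}\in B_{M(\eta_j)}(b_j)$ gives $g(\beta_{i+1})\ge M(\eta_j)$, which contradicts (8). This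 proves the claim. In particular $\eta_k\le\beta_k=\omega^k<\omega^k+1$, a contradiction.

So $g\in W^{k+1}(a_0)\setminus Q_k^k(a_0)$. $\square$

## 6. Stacking the $Y_k$ below a product

We now want a $\gamma$-space in which a compatible quasi-metric would yield a $W$ as forbidden by Lemma 7, for some $k$. Each $Y_k$ by itself is NA q.m., so the contradiction must come from limit points of the sequence of the $Y_k$. A limit point $x$ whose neighborhoods contain, on level $k$, the set $Q_k^k(x_k)$ about a point $x_k\in Y_k$ could force a quasi-metric to respect $Q_k^k$ at $x_k$. But the bad point $a_0$ in Lemma 7 depends on $W$, so there must be a limit point for *every* sequence $(x_k)_k$. This suggests $F=\prod_kY_k$. Finally, if level $k$ were one copy of $Y_k$, two points of $F$ that differ in a single coordinate would have the same traces of small neighborhoods on the levels, and $X$ would not be Hausdorff. So on level $k$ we take a separate copy of $Y_k$ for each initial part $(x_1,\dots,x_{k-1})$.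

**Definition (the space $X$).** Let $S_k=Y_1\times\dots\times Y_{k-1}$ (a singleton for $k=1$), regarded as a discrete set. Let $U_k=S_k\times Y_k$, $F=\prod_{k\ge1}Y_k$, and let $X$ be the disjoint union of $F$ and all $U_k$; let $U=\bigcup_kU_k$. For $x=(x_k)_k\in F$ write $x|k=(x_1,\dots,x_{k-1})\in S_k$. For $u=(s,a)\in U_k$ put $B_n(u)=\{s\}\times B_n(a)$ and
$$G(n,u)=\{s\}\times\bigl(B_n(a)\cap Q_k(a)\bigr)=B_{\max(n,M(\ell(a)))}(u).\tag{10}$$
For $x\in F$ put
$$G(n,x)=\{x\}\cup\bigcup_{k\ge n}\{x|k\}\times Q_k^{\,k-n+1}(x_k).\tag{11}$$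
Call $O\subset X$ open iff each $u\in O\cap U$ has some $B_n(u)\subset O$ and each $x\in O\cap F$ has some $G(n,x)\subset O$.

For example, $G(1,x)$ has the traces $Q_1(x_1),Q_2^2(x_2),Q_3^3(x_3),\dots$ on the levels, and $G(2,x)$ has $\emptyset,Q_2(x_2),Q_3^2(x_3),\dots$. When $n$ grows by $1$, each exponent drops by $1$; this is what (ii) needs. But on level $k$ the exponents never exceed $k$, and this is what Lemma 7 exploits.

**Step 1: the topology and its bases.** We check that the sets $G(n,z)$ are open neighborhood bases, which includes (i). Since $Q_k^r\subset Q_k^{r+1}$, we have $G(n+1,\cdot)\subset G(n,\cdot)$; so intersections of two open sets are open, and we have a topology. Each $B_n(u)$ is open, as $B_n$ is transitive on $Y_k$, and hence each $G(n,u)$ is open by (10). Each $G(n,x)$, $x\in F$, is open: its only point in $F$ is $x$, and its traces $\{x|k\}\times Q_k^{k-n+1}(x_k)$ are open by Lemma 6. As $G(n,u)\subset B_n(u)$, $\{G(n,z)\}_n$ is an open neighborhood base at each $z\in X$.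

**Step 2: the pieces.** We check that they are as Theorem 2 says. On $U$ let $e((s,a),(s',a'))=d_k(a,a')$ if both points are in the same $U_k$ and $s=s'$, and $e=1$ otherwise. This is an NA q.m.: if $e(u,w)<1$ and $e(w,z)<1$, all three points lie in one set $\{s\}\times Y_k$, where $d_k$ is an NA q.m.; otherwise the right side is $1$. For $u\in U$ and $n\in\mathbb N$ the $e$-ball of radius $1/n$ about $u$ is $B_n(u)$. So $U$ is open and carries the topology of $e$; hence $U$ and all $U_k$ are NA q.m. The set $F=X\setminus U$ is closed, and it is discrete since $G(n,x)\cap F=\{x\}$. Each $U_k$ is open. It is also closed: the other $U_j$ are open, and $G(k+1,x)\cap U_k=\emptyset$ for $x\in F$.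

**Step 3: $X$ is $T_1$ and zero-dimensional.** We show that $\bigcap_nG(n,z)=\{z\}$ and that the basic sets are closed. The intersection is $\{u\}$ for $z=u\in U$ because $e$ is a quasi-metric, and it is $\{x\}$ for $z=x\in F$ because $G(n,x)\cap U_k=\emptyset$ for $n>k$. So $X$ is $T_1$. Each set $\{s\}\times Y_k$ is clopen in $U_k$, so $B_n(u)$ is closed in $U_k$ by Lemma 6, and hence in $X$. Now take $G(n,x)$ with $x\in F$. Its trace on each $U_k$ is empty or $\{x|k\}\times Q_k^{k-n+1}(x_k)$, which is clopen in $U_k$; so every point of $U\setminus G(n,x)$ has a neighborhood that misses $G(n,x)$. If $x'\in F\setminus\{x\}$, choose $k_0$ with $x_{k_0}\ne x'_{k_0}$. Then $x|k\ne x'|k$ for all $k>k_0$, so $G(k_0+1,x')\cap G(n,x)=\emptyset$. So $G(n,x)$ is closed, $X$ has a clopen base, and being $T_1$ it is Tychonoff.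

**Step 4: $G$ is a $\gamma$-function.** Property (i) is Step 1; we check (ii).

Let $u=(s,a)\in U_k$, $n\in\mathbb N$, and $m=\max(n,M(\ell(a)))$. By (10), $G(m,u)=B_m(u)=G(n,u)$. If $y\in G(m,u)$, then $G(m,y)\subset B_m(y)\subset B_m(u)=G(n,u)$.

Let $x\in F$, $n\in\mathbb N$, $m=n+1$, and $y\in G(n+1,x)$. If $y=x$, then $G(n+1,y)\subset G(n,x)$. Otherwise $y=(x|k,b)$ with $k\ge n+1$ and $b\in Q_k^{k-n}(x_k)$, and
$$G(n+1,y)\subset\{x|k\}\times Q_k(b)\subset\{x|k\}\times Q_k^{k-n+1}(x_k)\subset G(n,x).$$

So $X$ is a zero-dimensional $T_1$ $\gamma$-space with pieces as required. Condition (4) really does fail for $G$, whatever compatible quasi-metric $e'$ on $U$ we use. Indeed $G(1,(s,a))=\{s\}\times Q_k(a)$, so (4) with $m=1$ and $K=k$ would give, for a fixed $s\in S_k$, that $\{b:e'((s,a),(s,b))<1\}\subset Q_k^k(a)$ for all $a\in Y_k$. With $W(a)=\{b:e'((s,a),(s,b))<\frac1{k+1}\}$ we would get $W^{k+1}\subset Q_k^k$, against Lemma 7. This shows only that the attempt of Section 3 fails; we still have to exclude every quasi-metric on $X$.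

## 7. No quasi-metric on $X$

Suppose $D$ is a compatible quasi-metric on $X$. Each $x\in F$ has a $D$-ball inside $G(1,x)$, but its radius depends on $x$. To apply Lemma 7 we need one radius for all points $a$ of one level. We get it by an argument in the style of Baire category, which uses that $F$ is a full product.

**Step 1: a uniform radius.** We claim that there are $p,j\in\mathbb N$ and $s\in S_p$ such that for every $k\ge p$, every $s'\in S_k$ extending $s$ and every $a\in Y_k$
$$\{b\in Y_k:D((s',a),(s',b))<2^{-j}\}\subset Q_k^k(a).\tag{12}$$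

Suppose not. We build a point $x\in F$ that contradicts compatibility. Put $p_1=1$ and let $s^1$ be the element of $S_1$. Given $s^j\in S_{p_j}$, the failure of (12) for $(p_j,j,s^j)$ gives $k_j\ge p_j$, an element $t^j\in S_{k_j}$ extending $s^j$, a point $a^j\in Y_{k_j}$ and a point $b^j\in Y_{k_j}\setminus Q_{k_j}^{k_j}(a^j)$ with
$$D((t^j,a^j),(t^j,b^j))<2^{-j}.$$
Let $p_{j+1}=k_j+1$ and let $s^{j+1}=(t^j,a^j)$, viewed as an element of $S_{k_j+1}$. Then $k_1<k_2<\cdots$, and the sequences $s^1,s^2,\dots$ extend one another, so they determine $x\in F$ with $x|k_j=t^j$ and $x_{k_j}=a^j$ for all $j$.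

Put $u_j=(t^j,a^j)$ and $v_j=(t^j,b^j)$. Since $u_j\in G(k_j,x)$ and $k_j\to\infty$, we have $u_j\to x$, so $D(x,u_j)\to0$. By the triangle inequality
$$D(x,v_j)\le D(x,u_j)+2^{-j}\to0.$$
But $G(1,x)\cap U_{k_j}=\{t^j\}\times Q_{k_j}^{k_j}(a^j)$ does not contain $v_j$, so $v_j\notin G(1,x)$ for all $j$. This contradicts that the open set $G(1,x)$ contains a $D$-ball about $x$. The claim is proved.

**Step 2: contradiction on one level.** We turn (12) into a forbidden neighbornet. Take $p,j,s$ from Step 1 and use (12) with $k=p$, $s'=s$. The set $\{s\}\times Y_p$ is an open subspace of $X$ homeomorphic to $Y_p$, so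
$$W(a)=\{b\in Y_p:D((s,a),(s,b))<2^{-j}/(p+1)\}$$
is a neighbornet on $Y_p$. If $b\in W^{p+1}(a)$, then $D((s,a),(s,b))<2^{-j}$ by the triangle inequality, so $b\in Q_p^p(a)$ by (12). Hence $W^{p+1}(a)\subset Q_p^p(a)$ for all $a\in Y_p$, which contradicts Lemma 7. This proves Theorem 2. $\blacksquare$

## 8. Developable pieces: where the gluing succeeds

The attempt of Section 3 needs a quasi-metric $e$ on $U$ with (4). The following condition provides it.

**Definition (developable).** A space is *developable* if it has open covers $\mathcal G_1,\mathcal G_2,\dots$, with $\mathcal G_{n+1}$ refining $\mathcal G_n$, such that $\{\mathrm{St}(x,\mathcal G_n)\}_n$ is a neighborhood base at each $x$, where $\mathrm{St}(x,\mathcal G)=\bigcup\{G\in\mathcal G:x\in G\}$.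

A metric space is developable: let $\mathcal G_n$ consist of all open balls of radius $2^{-n}$; then $\mathrm{St}(x,\mathcal G_n)$ lies in the ball of radius $2\cdot2^{-n}$ about $x$. Developability is hereditary (take traces of the covers). In a developable space closed sets are $G_\delta$. Indeed, for closed $A$ the sets $\bigcup_{a\in A}\mathrm{St}(a,\mathcal G_n)$ are open and contain $A$. If $y$ lies in all of them, then $y\in\mathrm{St}(a_n,\mathcal G_n)$ for some $a_n\in A$, so $a_n\in\mathrm{St}(y,\mathcal G_n)$ for all $n$, and $y\in\overline A=A$. Hence open sets are $F_\sigma$.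

Metrizable spaces are also NA q.m. By a standard theorem they have a base $\bigcup_n\mathcal B_n$ with each $\mathcal B_n$ locally finite. Let $T_n(x)$ be the intersection of all members of $\mathcal B_1\cup\dots\cup\mathcal B_n$ that contain $x$ (the whole space if there are none). These are finite intersections, so $T_n$ is a neighbornet. It is clearly transitive, the $T_n$ decrease, and $\{T_n(x)\}_n$ is a base at $x$. Apply Lemma 3.

**Theorem 8.** Let $X$ be a $\gamma$-space, $X_1\subset X$ closed and (NA) q.m., and $X\setminus X_1$ developable and NA q.m. (e.g. metrizable). Then $X$ is (NA) q.m.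

**Theorem 9.** Let $X$ be a $\gamma$-space, $X=\bigcup_nX_n$ with each $X_n$ closed, developable and NA q.m. (e.g. metrizable). Then $X$ is NA q.m.

By Theorem 2, "developable" cannot be dropped in Theorem 8 (even with $X_1$ closed discrete) or in Theorem 9 (even with one piece closed discrete and the others clopen), and "locally finite" in Theorem 1 cannot be weakened to "countable", even for zero-dimensional $\gamma$-spaces.

Both proofs rest on the next lemma. It says that on developable NA q.m. spaces the phenomenon of Lemma 7 does not occur: $V^2$ already contains a *transitive* neighbornet.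

**Lemma 10.** If $L$ is developable and NA q.m., then for every neighbornet $V$ on $L$ there is a transitive neighbornet $\tau$ with $\tau(y)\subset V^2(y)$ for all $y$.

*Proof.*

**Step 1: transitive neighbornets inside open covers.** We show: for every open cover $\mathcal G$ of $L$ there is a transitive neighbornet $H$ with each $H(y)$ contained in a member of $\mathcal G$. Let $E_i(x)$ be the $2^{-i}$-ball of a compatible NA q.m., $i\in\mathbb N$. It is open, and $y\in E_i(x)$ implies $E_i(y)\subset E_i(x)$. Let $\mathcal E_i$ be the set of those $E_i(x)$ that are contained in a member of $\mathcal G$, and let $O_i=\bigcup\mathcal E_i$. Open sets are $F_\sigma$, so $O_i=\bigcup_{j\in\mathbb N}K_{i,j}$ with $K_{i,j}$ closed and increasing in $j$. The $O_i$ cover $L$, since each $y$ has some $E_i(y)$ inside a member of $\mathcal G$. Let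
$$\mathcal H=\Bigl\{E\setminus\bigcup_{r<i}K_{r,i}:\ i\in\mathbb N,\ E\in\mathcal E_i\Bigr\},$$
and call the sets formed with $i$ the members of index $i$.

The family $\mathcal H$ covers $L$: let $i$ be least with $y\in O_i$, and $y\in E\in\mathcal E_i$; as $y\notin O_r\supset K_{r,i}$ for $r<i$, the point $y$ lies in $E\setminus\bigcup_{r<i}K_{r,i}$.

Put $H(y)=\bigcap\{A\in\mathcal H:y\in A\}$. We check that $H(y)$ is a neighborhood of $y$. Choose $r_0,j_0$ with $y\in K_{r_0,j_0}$. If $i>\max(r_0,j_0)$, then $y\in K_{r_0,j_0}\subset K_{r_0,i}$ with $r_0<i$, so no member of index $i$ contains $y$. Let $i$ be one of the finitely many remaining indices, and suppose that some member of index $i$ contains $y$. Then $y\notin\bigcup_{r<i}K_{r,i}$. If $y\in E\in\mathcal E_i$, then $E_i(y)\subset E$. So the intersection of the members of index $i$ that contain $y$ contains $E_i(y)\setminus\bigcup_{r<i}K_{r,i}$, an open neighborhood of $y$. Hence $H(y)$ contains a finite intersection of neighborhoods of $y$.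

$H$ is transitive: if $z\in H(y)$, every member of $\mathcal H$ that contains $y$ contains $z$, so $H(z)\subset H(y)$. Finally $H(y)$ lies in a member of $\mathcal H$, hence in a member of $\mathcal G$.

**Step 2: a rank function.** We measure how fine a cover the net $V$ needs near $y$, up to closure. Let $\mathcal G_1,\mathcal G_2,\dots$ be as in the definition of developable, and let $H_i$ be as in Step 1 for $\mathcal G_i$. Then $H_i(y)\subset\mathrm{St}(y,\mathcal G_i)$. Let $A_m=\{x:\mathrm{St}(x,\mathcal G_m)\subset V(x)\}$. As $\mathcal G_{m+1}$ refines $\mathcal G_m$, the $A_m$ increase, and they cover $L$. Let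
$$p(y)=\min\{m:y\in\overline{A_m}\}.$$
The sets $\{z:p(z)\ge m\}$ are open: for $m=1$ this is $L$, and for $m>1$ it is $L\setminus\overline{A_{m-1}}$. We claim $\mathrm{St}(y,\mathcal G_m)\subset V^2(y)$ for $m=p(y)$. Let $y,w\in G\in\mathcal G_m$. As $G\cap V(y)$ is a neighborhood of $y\in\overline{A_m}$, there is $x\in A_m\cap G\cap V(y)$. Then $w\in G\subset\mathrm{St}(x,\mathcal G_m)\subset V(x)\subset V^2(y)$.

**Step 3: the net $\tau$.** We combine the two steps. Put
$$\tau(y)=\{z:p(z)\ge p(y)\}\cap\bigcap_{i\le p(y)}H_i(y).$$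
This is a neighborhood of $y$, and $\tau(y)\subset H_{p(y)}(y)\subset\mathrm{St}(y,\mathcal G_{p(y)})\subset V^2(y)$. It is transitive: if $z\in\tau(y)$, then $p(z)\ge p(y)$, and $H_i(z)\subset H_i(y)$ for $i\le p(y)$, so $\tau(z)\subset\{w:p(w)\ge p(y)\}\cap\bigcap_{i\le p(y)}H_i(z)\subset\tau(y)$. $\square$

Note how the rank $p$ cures the difficulty of Section 3: a step of $\tau$ never leads to a point of smaller rank, so later steps are at least as fine as the first.

*Proof of Theorem 8.* Let $g$ be a $\gamma$-function on $X$. Let $F=X_1$ and $U=X\setminus F$; if one of them is empty there is nothing to prove. Let $d\le1$ be a compatible (NA) q.m. on $F$.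

**Step 1: a quasi-metric on $U$ that satisfies (4) with $K=2$.** For each $m$ apply Lemma 10 on $U$ to $v\mapsto g(m,v)\cap U$, and get a transitive neighbornet $\tau'_m$ with $\tau'_m(v)\subset g_m^2(v)$. Let $\tau_m(v)$ be the intersection of $\tau'_1(v),\dots,\tau'_m(v)$ and the $\frac1m$-ball about $v$ of a compatible NA q.m. of $U$. Intersections of transitive neighbornets are transitive. So $\tau_1\supset\tau_2\supset\cdots$ are transitive, and $\{\tau_m(v)\}_m$ is a base at $v$. Lemma 3 gives a compatible NA q.m. $e\le1$ on $U$ with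
$$\{u:e(v,u)<1/m\}=\tau_m(v)\subset g_m^2(v).\tag{13}$$

**Step 2: chains stay inside $g(n,x)$.** We choose the numbers $M(x,n)$ that will be used to define $D$. For $x\in F$, $n\in\mathbb N$ choose $r$ with $g_r^4(x)\subset g(n,x)$ by Lemma 4, and then $M(x,n)\ge r$ with $\{y\in F:d(x,y)<1/M(x,n)\}\subset g(r,x)$. Write $M=M(x,n)$. Then
$$y\in F,\ d(x,y)<\tfrac1M,\ v\in g(M,y)\cap U,\ e(v,u)<\tfrac1M\ \Longrightarrow\ u\in g(n,x),\tag{14}$$
since $y\in g_r(x)$, $v\in g_M(y)\subset g_r(y)$ and $u\in g_M^2(v)\subset g_r^2(v)$, so $u\in g_r^4(x)$.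

**Step 3: the definition of $D$.** By (14), whenever $u\notin g(n,x)$ some distance in the chain must be large; we make $D(y,v)$ just large enough for that. Set $D=d$ on $F$, $D=e$ on $U$, and for $v\in U$, $y\in F$ set $D(v,y)=1$ and $D(y,v)=\varphi(y,v)$. Here, with $x$ ranging over $F$, $n$ over $\mathbb N$ and $u$ over $U\setminus g(n,x)$,

* plain version: $\varphi(y,v)=\sup\{\frac1{M(x,n)}-d(x,y)-e(v,u)\}$;
* NA version: $\varphi(y,v)=\max\{\frac1{M(x,n)}:d(x,y)<\frac1{M(x,n)},\ e(v,u)<\frac1{M(x,n)}\}$.

Taking $x=y$, $u=v$ we see that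
$$v\notin g(n,y)\ \Longrightarrow\ \varphi(y,v)\ge\frac1{M(y,n)}.\tag{15}$$
Since $X$ is $T_1$, some $n$ has $v\notin g(n,y)$. So in the NA version the maximum is over a nonempty set of reciprocals of positive integers, and it exists. In both versions $0<\varphi\le1$.

**Step 4: the triangle inequality.** We check $D(a,c)\le D(a,b)+D(b,c)$, with $\max$ in the NA version. All values are $\le1$, and $D=1$ from $U$ to $F$. So it is clear if $a\in U,b\in F$ or $b\in U,c\in F$. If $a\in U$, $c\in F$, one of these occurs. It is also clear if all points are in $F$ or all in $U$. There remain, for $y,y'\in F$ and $v,v'\in U$,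
$$\varphi(y,v)\le d(y,y')+\varphi(y',v),\qquad\varphi(y,v')\le\varphi(y,v)+e(v,v').$$
*Plain version.* Take $x,n,u$ with $u\in U\setminus g(n,x)$ and $M=M(x,n)$. From $d(x,y')\le d(x,y)+d(y,y')$ we get $\frac1M-d(x,y)-e(v,u)\le d(y,y')+\frac1M-d(x,y')-e(v,u)\le d(y,y')+\varphi(y',v)$. From $e(v,u)\le e(v,v')+e(v',u)$ we get $\frac1M-d(x,y)-e(v',u)\le e(v,v')+\frac1M-d(x,y)-e(v,u)\le e(v,v')+\varphi(y,v)$. Take suprema.

*NA version.* Let $\varphi(y,v)=\frac1M$ be attained by $(x,n,u)$. If $d(y,y')<\frac1M$, then $d(x,y')<\frac1M$, so $\varphi(y',v)\ge\frac1M$; otherwise $d(y,y')\ge\frac1M$. Let $\varphi(y,v')=\frac1M$ be attained by $(x,n,u)$. If $e(v,v')<\frac1M$, then, as $e(v',u)<\frac1M$, also $e(v,u)<\frac1M$, so $\varphi(y,v)\ge\frac1M$; otherwise $e(v,v')\ge\frac1M$.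

**Step 5: compatibility.** At $v\in U$ it is clear: $U$ is open, and $D$-balls about $v$ of radius $\le1$ are $e$-balls. Let $y\in F$.

Balls are small: we show $\{z:D(y,z)<1/M(y,n)\}\subset g(n,y)$. For $z\in U$ this is (15). For $z\in F$ the choice of $M(y,n)$ gives $z\in g(r,y)\subset g_r^4(y)\subset g(n,y)$ with the corresponding $r$.

Balls are neighborhoods: first, $v\in g(j,y)\cap U$ implies $\varphi(y,v)\le\frac1j$. Otherwise, in either version, there are $x,n$ and $u\in U\setminus g(n,x)$ such that $M=M(x,n)$ satisfies $\frac1M>\frac1j$, $d(x,y)<\frac1M$ and $e(v,u)<\frac1M$. Then $M<j$ and $v\in g(j,y)\subset g(M,y)$, so (14) gives $u\in g(n,x)$, a contradiction. Now let $\varepsilon>0$, choose $j$ with $\frac1j<\varepsilon$ and an open $O\ni y$ in $X$ with $O\cap F\subset\{z\in F:d(y,z)<\varepsilon\}$. Then $O\cap g(j,y)\subset\{z:D(y,z)<\varepsilon\}$. $\blacksquare$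

## 9. Countably many developable closed pieces

*Proof of Theorem 9.* Let $g$ be a $\gamma$-function on $X$. By Lemma 3 and Lemma 4 it is enough to find, for every $m$, a transitive neighbornet $T_m$ on $X$ with $T_m\subset g_m^3$. A chain of steps may now wander through infinitely many pieces; we arrange that it only moves to pieces of larger index, and that steps get finer each time it changes pieces.

**Step 1: a partition and a depth function.** We make the pieces disjoint and stratify each by closed sets. Let $Z_n=X_1\cup\dots\cup X_n$, $Z_0=\emptyset$, and $L_n=Z_n\setminus Z_{n-1}=X_n\setminus Z_{n-1}$. The $L_n$ partition $X$. As $L_n$ is open in the developable space $X_n$, it is developable and NA q.m., and it is $F_\sigma$ in $X_n$; so $L_n=\bigcup_kL_{n,k}$ with $L_{n,k}$ closed in $X$ and increasing in $k$. For $z\in L_j$ let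
$$\kappa(z)=\max\bigl(j,\min\{k:z\in L_{j,k}\}\bigr).$$
For all $j,c$ the set $\{z\in L_j:\kappa(z)\le c\}$ is closed in $X$: it is $L_{j,c}$ if $c\ge j$ and $\emptyset$ if $c<j$.

**Step 2: transitive nets on each $L_j$.** By Lemma 10, applied to $z\mapsto g(m,z)\cap L_j$, and finite intersections, there are transitive neighbornets $\tau_{j,1}\supset\tau_{j,2}\supset\cdots$ on $L_j$ with $\tau_{j,m}(z)\subset g_m^2(z)$. From now on fix $m$. Let $m(z)=\max(m,\kappa(z))$, and for $z\in L_j$ let
$$\sigma_j(z)=\{w\in\tau_{j,m(z)}(z):\kappa(w)\ge\kappa(z)\}.$$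
It is a neighborhood of $z$ in $L_j$, since $\{w\in L_j:\kappa(w)\le\kappa(z)-1\}$ is closed. It is transitive: if $w\in\sigma_j(z)$, then $\kappa(w)\ge\kappa(z)$ and $m(w)\ge m(z)$, so $\tau_{j,m(w)}(w)\subset\tau_{j,m(z)}(w)\subset\tau_{j,m(z)}(z)$, and $\sigma_j(w)\subset\sigma_j(z)$.

**Step 3: one net on $X$.** We allow a step inside $L_i$ by $\sigma_i$, or a jump to a later piece at great depth. For $y\in L_i$ choose, by Lemma 4, $s(y)\ge m(y)$ with $g_{s(y)}^4(y)\subset g(m(y),y)$, and put
$$W(y)=\sigma_i(y)\cup\{z\in g(s(y),y)\setminus Z_i:\kappa(z)\ge s(y)\}.\tag{16}$$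
This is a neighborhood of $y$. Take $O\ni y$ open in $X$ with $O\cap L_i\subset\sigma_i(y)$, and let
$$N=\bigl(O\cap g(s(y),y)\bigr)\setminus\Bigl(Z_{i-1}\cup\bigcup_{j<s(y),\,j\ne i}\{z\in L_j:\kappa(z)<s(y)\}\Bigr).$$
Only finitely many closed sets are removed, and none contains $y\in L_i$; so $N$ is open and contains $y$. Let $z\in N$. If $z\in L_i$, then $z\in\sigma_i(y)$. Otherwise $z\in L_j$ with $j>i$, so $z\notin Z_i$. If $j<s(y)$, then $\kappa(z)\ge s(y)$ by the choice of $N$. If $j\ge s(y)$, then $\kappa(z)\ge j\ge s(y)$ automatically. So $N\subset W(y)$.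

**Step 4: all powers of $W$ stay within three $g$-steps.** We claim that
$$W^r(y)\subset g_{m(y)}^3(y)\quad\text{for all }r\ge0\text{ and all }y.\tag{17}$$
We use induction on $r$ (for all $y$ at once, assuming all smaller values of $r$); $r=0$ is trivial. Let $r\ge1$, $y=y_0\in L_i$ and $y_{l+1}\in W(y_l)$ for $l<r$. By (16), a step between two points of $L_i$ is a $\sigma_i$-step, because the second set in (16) misses $Z_i\supset L_i$.

If all $y_l\in L_i$, then by transitivity $y_r\in\sigma_i(y)\subset\tau_{i,m(y)}(y)\subset g_{m(y)}^2(y)\subset g_{m(y)}^3(y)$.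

Otherwise let $a<r$ be maximal with $y_0,\dots,y_a\in L_i$. Then $y_a\in\sigma_i(y)\subset g_{m(y)}^2(y)$, and $\kappa(y_a)\ge\kappa(y)$, so $m(y_a)\ge m(y)$. The point $z=y_{a+1}$ is not in $L_i$, so by (16) it lies in $g(s(y_a),y_a)$, and $m(z)\ge\kappa(z)\ge s(y_a)$. As $y_r\in W^{r-a-1}(z)$, the induction hypothesis gives $y_r\in g_{m(z)}^3(z)\subset g_{s(y_a)}^3(z)$. Hence
$$y_r\in g_{s(y_a)}^4(y_a)\subset g(m(y_a),y_a)\subset g(m(y),y_a),$$
and since $y_a\in g_{m(y)}^2(y)$, we get $y_r\in g_{m(y)}^3(y)$.

**Step 5: the NA quasi-metric.** We collect the nets for all $m$. For the fixed $m$ put $T_m(y)=\bigcup_rW^r(y)$. It is a neighborhood of $y$, as it contains $W(y)$; it is transitive, as chains of $W$-steps can be concatenated; and $T_m(y)\subset g_{m(y)}^3(y)\subset g_m^3(y)$ by (17). Do this for every $m$ and put $T'_m=\bigcap_{l\le m}T_l$. The $T'_m$ are transitive neighbornets, $T'_1\supset T'_2\supset\cdots$, and $T'_m(y)\subset g_m^3(y)$. By Lemma 4, for each $n$ there is $m$ with $g_m^3(y)\subset g(n,y)$, so $\{T'_m(y)\}_m$ is a neighborhood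 base at $y$. Lemma 3 gives a compatible NA q.m. on $X$. $\blacksquare$
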